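# Reducible atomic homogeneous operators and orbits of the Möbius group

## 1. Normal homogeneous operators and the two orbits in the closed disc

All Hilbert spaces are nonzero, separable and complex, and all operators are bounded and linear. Let $\mathbb D$ be the open unit disc, $\overline{\mathbb D}$ its closure, $\mathbb T$ the unit circle. Let $G$ be the Möbius group, the group of all maps
$$\varphi_{\alpha,\beta}(z)=\alpha\,\frac{z-\beta}{1-\bar\beta z},\qquad \alpha\in\mathbb T,\ \beta\in\mathbb D .$$
With the topology of the parameters $(\alpha,\beta)\in\mathbb T\times\mathbb D$ it is a connected, locally compact, $\sigma$-compact, second countable group. Left and right translations preserve the null sets of Haar measure. Throughout, $m$ is a fixed probability measure on $G$ with the same null sets as Haar measure.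

Each $\varphi\in G$ is holomorphic near $\overline{\mathbb D}$, so $\varphi(T)$ makes sense whenever $\sigma(T)\subset\overline{\mathbb D}$. Explicitly, $\varphi_{\alpha,\beta}(T)=\alpha(T-\beta)(1-\bar\beta T)^{-1}$.

**Definition (homogeneous, atomic, irreducible).** An operator $T$ is *homogeneous* if $\sigma(T)\subset\overline{\mathbb D}$ and $\varphi(T)$ is unitarily equivalent to $T$ (written $\varphi(T)\cong T$) for every $\varphi\in G$. A homogeneous operator is *atomic* if it is not a direct sum of two homogeneous operators, each on a nonzero space. An operator is *irreducible* if it has no reducing subspaces other than $0$ and the whole space, and *reducible* otherwise.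

An irreducible homogeneous operator is atomic, since it is not a direct sum of anything. If $T$ is homogeneous, so is $T\oplus T$, and $T\oplus T$ is not atomic. A first constraint by hand: $\sigma(\varphi(T))=\varphi(\sigma(T))$, so the spectrum of a homogeneous operator is a nonempty closed $G$-invariant subset of $\overline{\mathbb D}$. The group $G$ has exactly two orbits in $\overline{\mathbb D}$, namely $\mathbb D$ (as $\varphi_{1,\beta}(\beta)=0$) and $\mathbb T$ (rotations). So $\sigma(T)$ is $\overline{\mathbb D}$ or $\mathbb T$, and there is no homogeneous operator on a finite-dimensional space.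

We begin with normal operators. For a nonzero finite Borel measure $\nu$ on $\overline{\mathbb D}$ let $N_\nu$ be multiplication by $z$ on $L^2(\nu)$. Then $N_\nu$ with $\nu$ the area measure on $\mathbb D$ is an operator we call $N$; with $\nu$ the normalized arc length on $\mathbb T$ it is the bilateral shift $B$. We need three textbook facts. The commutant of $\{N_\nu,N_\nu^*\}$ is $L^\infty(\nu)$. We have $N_\nu\cong N_{\nu'}$ iff $\nu\sim\nu'$ (mutual absolute continuity). Every normal $T$ with $\sigma(T)\subset\overline{\mathbb D}$ is unitarily equivalent to $\bigoplus_{1\le k\le\infty}N_{\nu_k}\otimes 1_{k}$, where $1_k$ is the identity of a $k$-dimensional space, the $\nu_k$ (some possibly zero) are mutually singular, and their classes are determined by $T$.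

Two words about measures. When $G$ acts on a standard Borel space, a nonzero finite measure $\nu$ is *quasi-invariant* if $\varphi_*\nu\sim\nu$ for all $\varphi$. It is *ergodic* if every Borel $E$ with $\varphi E=E$ mod $\nu$-null for every $\varphi\in G$ satisfies $\nu(E)=0$ or $\nu(E^c)=0$. We write $\nu|_E$ for the restriction of $\nu$ to $E$.

**Lemma 1 (one class per orbit).** Let $G$ act on a standard Borel space $X$ so that $(\varphi,x)\mapsto\varphi x$ is Borel. Let $O$ be an orbit that is a Borel set, let $x_0\in O$, and let $\nu_O$ be the image of $m$ under $\varphi\mapsto\varphi x_0$. Then (a) $\nu_O$ is quasi-invariant; (b) every quasi-invariant $\nu$ with $\nu(X\setminus O)=0$ satisfies $\nu\sim\nu_O$; (c) $\nu_O$ is ergodic.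

*Proof.* (a) $\varphi_*\nu_O$ is the image of the left translate of $m$ by $\varphi$, which is equivalent to $m$.

(b) For Borel $E\subset O$, Fubini gives
$$\int_G\nu(\varphi^{-1}E)\,dm(\varphi)=\int_O m\{\varphi:\varphi x\in E\}\,d\nu(x).$$
By quasi-invariance the left side is $0$ iff $\nu(E)=0$. If $x=\psi x_0$, then $\{\varphi:\varphi x\in E\}=\{\varphi:\varphi x_0\in E\}\psi^{-1}$, which is null iff $\{\varphi:\varphi x_0\in E\}$ is null, that is, iff $\nu_O(E)=0$. This condition does not depend on $x$, so the right side is $0$ iff $\nu_O(E)=0$. Hence $\nu\sim\nu_O$.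

(c) Let $\varphi E=E$ mod $\nu_O$ for all $\varphi$ and $\nu_O(E)>0$. Then $\varphi_*(\nu_O|_E)=(\varphi_*\nu_O)|_{\varphi E}\sim\nu_O|_{\varphi E}\sim\nu_O|_E$. So $\nu_O|_E$ is quasi-invariant, and by (b) it is equivalent to $\nu_O$. Thus $\nu_O(E^c)=0$. $\square$

Area measure on $\mathbb D$ and arc length on $\mathbb T$ are quasi-invariant, because each $\varphi$ is a diffeomorphism there. So they represent the classes of the two orbits.

**Proposition 1 (the normal case).** $N$ and $B$ are homogeneous, atomic and reducible, and every normal atomic homogeneous operator is unitarily equivalent to $N$ or to $B$.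

*Proof.* For Borel $E$ with $\nu(E)>0$ the map $f\mapsto f\circ\varphi^{-1}$ is a unitary $L^2(\nu|_E)\to L^2(\varphi_*(\nu|_E))$. It carries multiplication by $\varphi$ to multiplication by $z$, so
$$\varphi(N_{\nu|_E})\cong N_{\varphi_*(\nu|_E)}.\tag{1}$$
Let $\nu$ be area measure or arc length. With $E$ the whole space, (1) shows that $N_\nu$ is homogeneous. The reducing subspaces are the $L^2(\nu|_E)$, so $N_\nu$ is reducible. If $N_{\nu|_E}$ is homogeneous, then $\nu|_E\sim\varphi_*(\nu|_E)\sim\nu|_{\varphi E}$, that is, $\varphi E=E$ mod null for all $\varphi$. By Lemma 1(c), $E$ is null or conull. So $N_\nu$ is atomic.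

Now let $T=\bigoplus_k N_{\nu_k}\otimes1_k$ be atomic homogeneous. Since $\varphi(T)\cong\bigoplus_kN_{\varphi_*\nu_k}\otimes1_k$, uniqueness of the classes gives $\varphi_*\nu_k\sim\nu_k$. So every nonzero summand is homogeneous, and by atomicity only one $k$ occurs. If $k\ge2$, then $N_{\nu_k}\otimes 1_k$ splits off a copy of the homogeneous operator $N_{\nu_k}$, and the remainder is again a multiple of $N_{\nu_k}$. So $k=1$ and $T=N_\nu$ with $\nu$ quasi-invariant. Then $\nu|_{\mathbb D}$ and $\nu|_{\mathbb T}$, when nonzero, are quasi-invariant, so one of them vanishes. By Lemma 1(b), $\nu$ is equivalent to area measure or to arc length. $\square$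

What changes when normality is dropped? Are $B$ and $N$ the only atomic homogeneous operators that are not irreducible? The answer is **no**. To see where to look, reread the proof of atomicity. The reducing subspaces were indexed by Borel sets $E$, the Möbius map $\varphi$ moved $E$ to $\varphi E$, and atomicity was ergodicity. It did not matter that the fiber over $w$ is the number $w$. What mattered was that the fibers are irreducible, that fibers over different points can be told apart, and that $\varphi$ of the fiber over $w$ is equivalent to the fiber over $\varphi(w)$. So we put irreducible matrices over the points.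

## 2. A nilpotent part with the weight $1-|w|^2$

The smallest irreducible matrix with single eigenvalue $w$ is $\begin{pmatrix}w&c\\0&w\end{pmatrix}$, $c>0$. The first thing to try is a constant $c$, that is, $S=N\otimes1+c\,1\otimes E_{12}$ on $L^2(\mathbb D)\otimes\mathbb C^2$, where $E_{ij}$ are the matrix units. The nilpotent term has square $0$ and commutes with $N\otimes 1$, so $\varphi(S)=\varphi(N)\otimes1+c\,\varphi'(N)\otimes E_{12}$ and
$$\varphi(S)\varphi(S)^*-\varphi(S)^*\varphi(S)=c^2|\varphi'(N)|^2\otimes\mathrm{diag}(1,-1).$$
For $\varphi=\varphi_{1,\beta}$ we have $\varphi'(w)=(1-|\beta|^2)/(1-\bar\beta w)^2$, so the norm of this commutator is $c^2\big(\tfrac{1+|\beta|}{1-|\beta|}\big)^2$. For $\varphi=\mathrm{id}$ it is $c^2$. So $S$ is not homogeneous. The constant $c$ fails exactly because the off-diagonal entry is multiplied by $\varphi'(w)$.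

Let us see which weight $c(w)>0$ could work. For a matrix $a=\begin{pmatrix}w&\gamma\\0&w\end{pmatrix}$ the number $|\gamma|=\|a-w\|$ is a unitary invariant. So we need $c(\varphi(w))=|\varphi'(w)|\,c(w)$. At $w=0$ this says $c(\varphi(0))=c(0)(1-|\varphi(0)|^2)$, since $|\varphi'(0)|=1-|\beta|^2=1-|\varphi(0)|^2$. So, up to a constant, $c(w)=1-|w|^2$ is forced. It does satisfy the requirement at every point, because of the identity
$$|\varphi'(w)|(1-|w|^2)=1-|\varphi(w)|^2 ,\qquad \varphi\in G,\ w\in\mathbb D.\tag{2}$$

**Theorem 1.** For $c>0$ let $T_c$ on $L^2(\mathbb D)\otimes\mathbb C^2=L^2(\mathbb D,\mathbb C^2)$ be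
$$T_c=\begin{pmatrix}N&cW\\0&N\end{pmatrix},\qquad (Wf)(w)=(1-|w|^2)f(w).$$
Then $T_c$ is homogeneous, atomic, reducible and not normal. Hence it is not unitarily equivalent to $B$ or $N$. For $c\neq c'$, $T_c\not\cong T_{c'}$.

So there are uncountably many pairwise inequivalent reducible atomic homogeneous operators that are not normal.

**Step 1: homogeneity.** We show $\varphi(T_c)\cong T_c$ and keep track of supports. Write $T_c=N\otimes1+cW\otimes E_{12}$; the terms commute and the second has square $0$. For $\lambda\notin\overline{\mathbb D}$,
$$(\lambda-T_c)^{-1}=(\lambda-N)^{-1}\otimes1+(\lambda-N)^{-2}cW\otimes E_{12},$$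
so $\sigma(T_c)\subset\overline{\mathbb D}$. Also $\varphi(T_c)=\varphi(N)\otimes 1+\varphi'(N)cW\otimes E_{12}$ is multiplication by
$$\begin{pmatrix}\varphi(w)&c\varphi'(w)(1-|w|^2)\\0&\varphi(w)\end{pmatrix}.$$
Let $m_c(w)=\begin{pmatrix}w&c(1-|w|^2)\\0&w\end{pmatrix}$ be the symbol of $T_c$ and $u=\varphi'/|\varphi'|$. By (2), $u\cdot c(1-|\varphi(w)|^2)=c\varphi'(w)(1-|w|^2)$. So the displayed matrix equals $\mathrm{diag}(u,1)\,m_c(\varphi(w))\,\mathrm{diag}(\bar u,1)$, and $\varphi(T_c)$ is unitarily equivalent to multiplication by $m_c\circ\varphi$. The operator $(Vf)(w)=(\varphi^{-1})'(w)f(\varphi^{-1}(w))$ is unitary by change of variables, and $V(m_c\circ\varphi\cdot f)=m_c\cdot Vf$. Hence $\varphi(T_c)\cong T_c$. The first unitary preserves supports and $V$ carries functions supported on $E$ to functions supported on $\varphi(E)$. So with $T_{c,E}=T_c|_{L^2(E,\mathbb C^2)}$,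
$$\varphi(T_{c,E})\cong T_{c,\varphi(E)}.\tag{3}$$

**Step 2: the reducing subspaces.** We recover $N$ and the matrix units from $T_c$. A direct computation, in which only $E_{12}$ and $E_{21}$ fail to commute, gives
$$T_cT_c^*-T_c^*T_c=c^2W^2\otimes\mathrm{diag}(1,-1).\tag{4}$$
So $T_c$ is not normal, and the norm $c^2$ of (4), a unitary invariant, distinguishes different $c$. Let $M$ be the von Neumann algebra generated by $T_c$. Since $W$ is positive and injective, the sign of the self-adjoint operator (4) is $1\otimes\mathrm{diag}(1,-1)$, so $E_{11},E_{22}\in M$ (we write $E_{ij}$ for $1\otimes E_{ij}$). The operator $E_{11}T_cE_{22}=cW\otimes E_{12}$ has polar part $E_{12}$, so all $E_{ij}\in M$. Finally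
$$N\otimes1=E_{11}T_cE_{11}+E_{21}T_cE_{12}\in M.$$
An operator commuting with all $E_{ij}$ has the form $X_0\otimes1$; if it also commutes with $N\otimes1$ and $N^*\otimes 1$, then $X_0\in L^\infty(\mathbb D)$. Conversely $L^\infty(\mathbb D)\otimes1$ commutes with $T_c$ and $T_c^*$. So the commutant of $M$ is $L^\infty(\mathbb D)\otimes1$, and the reducing subspaces of $T_c$ are exactly the $L^2(E,\mathbb C^2)$. In particular $T_c$ is reducible.

**Step 3: if $T_{c,E}\cong T_{c,F}$, then $E=F$ mod null.** The recipe of Step 2 (sign of the self-commutator, polar part, $E_{11}TE_{11}+E_{21}TE_{12}$) uses only $T$, and it works on $L^2(E,\mathbb C^2)$ because $W$ is injective there too. So a unitary intertwining $T_{c,E}$ and $T_{c,F}$ intertwines $N|_{L^2(E)}\otimes1$ and $N|_{L^2(F)}\otimes1$. Equality of the spectral measure classes gives $E=F$ mod null.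

**Step 4: atomicity.** Let $T_c=T_{c,E}\oplus T_{c,E^c}$ with homogeneous summands on nonzero spaces. By (3), $T_{c,\varphi(E)}\cong\varphi(T_{c,E})\cong T_{c,E}$, so $\varphi(E)=E$ mod null for all $\varphi$ by Step 3. By Lemma 1(c), $E$ is null or conull, a contradiction. $\blacksquare$

## 3. Atomicity as ergodicity on the commutant

How much of the argument survives for an arbitrary homogeneous $T$? There is no symbol to look at, but there is the commutant. We recall what is needed from von Neumann algebras. $W^*(T)$ is the von Neumann algebra generated by $T$ and $1$; the projections of its commutant $W^*(T)'$ are those onto reducing subspaces. In a von Neumann algebra $R$, projections $P\sim Q$ if $P=v^*v$, $Q=vv^*$ with $v\in R$. A projection $P$ is *abelian* if $PRP$ is abelian. On a separable space we use these textbook facts.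

1. There are unique central projections, with sum $1$, onto the parts of $R$ of type I$_n$ ($1\le n<\infty$), of type II$_1$, and properly infinite. They are intrinsic, hence fixed by every automorphism of $R$.
2. If $R$ is of type I$_n$, $n<\infty$, it has an abelian projection with central support $1$, any two of these are equivalent, and for $n\ge2$ they are $\ne1$. If $R$ is finite and $P\sim Q$, then $1-P\sim1-Q$.
3. If $R$ is of type II$_1$, then $1=P+Q$ with $P\sim Q$, and projections are equivalent iff their center-valued traces agree.
4. If $R$ is properly infinite, then $1=P+Q$ with $P\sim Q\sim1$.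
5. The commutant of an abelian von Neumann algebra is of type I, and a type I algebra has canonical central projections onto its parts of type I$_n$, $1\le n\le\infty$.

Examples: $W^*(N)=W^*(N)'=L^\infty(\mathbb D)$ is of type I$_1$. By Section 2, $W^*(T_c)'=L^\infty(\mathbb D)\otimes1$ is abelian and $W^*(T_c)=L^\infty(\mathbb D)\otimes M_2$ is of type I$_2$. For $N\oplus N$ the commutant is $L^\infty(\mathbb D)\otimes M_2$, with abelian projection $1\otimes E_{11}$ of central support $1$; this projection splits $N\oplus N$ into two homogeneous pieces.

For a homogeneous $T$ and each $\varphi\in G$ fix a unitary $U_\varphi$ with $U_\varphi^*TU_\varphi=\varphi(T)$. No measurability in $\varphi$ is assumed. For a nonzero projection $P\in W^*(T)'$ put $T_P=T|_{PH}$.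

**Theorem 2.** Let $T$ be homogeneous, $M=W^*(T)$. Then $\beta_\varphi(X)=U_\varphi XU_\varphi^*$ defines automorphisms of $M$ and of $M'$, and $T$ is atomic iff $M'$ is abelian and the only projections of $M'$ fixed by all $\beta_\varphi$ are $0,1$. If $T$ is atomic, then $M=(M')'$ is of type I$_n$ for exactly one $n\in\{1,2,\dots,\infty\}$. If $T$ is moreover reducible, then $M'$ has no atoms; equivalently, $T$ has no reducing subspace on which it is irreducible.

**Step 1: the automorphisms.** The power series of $\varphi$ has radius of convergence $>1$, so $\varphi(T)$ is a norm limit of polynomials in $T$ and $W^*(\varphi(T))\subset M$. Since $T=\varphi^{-1}(\varphi(T))$, equality holds. But $W^*(\varphi(T))=U_\varphi^*MU_\varphi$. So $\beta_\varphi(M)=M$, and then $\beta_\varphi(M')=M'$.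

**Step 2: translating homogeneity of a summand.**

**Lemma 2.** For a nonzero projection $P\in M'$: $\varphi(T_P)\cong T_{\beta_\varphi(P)}$. For nonzero projections $P,Q\in M'$: $T_P\cong T_Q$ iff $P\sim Q$ in $M'$. Hence $T_P$ is homogeneous iff $\beta_\varphi(P)\sim P$ in $M'$ for all $\varphi$.

*Proof.* We have $\sigma(T_P)\subset\sigma(T)\subset\overline{\mathbb D}$ and $\varphi(T_P)=\varphi(T)|_{PH}$. The unitary $U_\varphi$ maps $PH$ onto $\beta_\varphi(P)H$ and $U_\varphi\varphi(T)=TU_\varphi$; this is the first claim. A unitary $PH\to QH$ intertwining $T_P$ and $T_Q$ also intertwines the adjoints. Extended by $0$ on $(1-P)H$ it commutes with $T$ and $T^*$, so it is a partial isometry in $M'$ with initial projection $P$ and final projection $Q$. Conversely a partial isometry in $M'$ from $P$ to $Q$ restricts to such a unitary. The last claim combines the two. $\square$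

**Step 3: the condition suffices.** Let $M'$ be abelian without nontrivial fixed projections, and let $T=T_P\oplus T_{1-P}$ with homogeneous summands. By Lemma 2, $\beta_\varphi(P)\sim P$; in an abelian algebra this means $\beta_\varphi(P)=P$. This holds for all $\varphi$, so $P\in\{0,1\}$, a contradiction. Hence $T$ is atomic.

**Step 4: the condition is necessary.** Let $T$ be atomic. If $P\ne0,1$ is a projection of $M'$ fixed by all $\beta_\varphi$, then so is $1-P$, and $T_P$, $T_{1-P}$ are homogeneous by Lemma 2, a contradiction. So there is no nontrivial fixed projection. By fact 1, $M'$ is purely of one of the listed kinds. We exclude all kinds except I$_1$ by finding $P\ne0,1$ with $\beta_\varphi(P)\sim P$ and $\beta_\varphi(1-P)\sim1-P$ for all $\varphi$, which contradicts atomicity by Lemma 2.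

If $M'$ is of type I$_n$, $2\le n<\infty$, let $P$ be abelian with central support $1$. Then $\beta_\varphi(P)$ has the same property, so $\beta_\varphi(P)\sim P$. As $M'$ is finite, the complements are equivalent too.

If $M'$ is of type II$_1$, write $1=P+Q$ with $P\sim Q$. Then $\beta_\varphi(P)\sim1-\beta_\varphi(P)$. So $P$, $1-P$, $\beta_\varphi(P)$, $1-\beta_\varphi(P)$ all have center-valued trace $\frac12$, and they are equivalent.

If $M'$ is properly infinite, write $1=P+Q$ with $P\sim Q\sim1$. Then $\beta_\varphi(P)\sim\beta_\varphi(1)=1\sim P$, and likewise for $Q=1-P$.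

So $M'$ is of type I$_1$, that is, abelian.

**Step 5: the type of $M$.** Let $T$ be atomic. By fact 5, $M=(M')'$ is of type I, and its center is $M\cap M'=M'$. The central projections onto its parts of type I$_n$, $1\le n\le\infty$, are fixed by the automorphisms $\beta_\varphi|_M$. By Step 4 each is $0$ or $1$, so exactly one of them is $1$.

**Step 6: no atoms.** The difficulty is that $\varphi\mapsto U_\varphi$ need not be measurable, so we work with the action on $M$, which is determined by $T$. Let $T$ be atomic and let $e$ be a minimal projection of $M'\subset M$. Put $\alpha_\varphi=\beta_\varphi^{-1}|_M$, so $\alpha_\varphi(T)=\varphi(T)$. Then $\alpha_\psi\alpha_\varphi(T)=\alpha_\psi(\varphi(T))=\varphi(\psi(T))$. As these are normal automorphisms and $T$ generates $M$, $\alpha_\psi\alpha_\varphi=\alpha_{\varphi\circ\psi}$. So $G_e=\{\varphi:\alpha_\varphi(e)=e\}$ is a subgroup.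

It is Borel: by Kaplansky's density theorem there is a bounded sequence of $*$-polynomials with $p_k(T,T^*)\to e$ strongly. Since $\alpha_\varphi$ is implemented by a unitary,
$$\langle\alpha_\varphi(e)\xi,\eta\rangle=\lim_k\langle p_k(\varphi(T),\varphi(T)^*)\xi,\eta\rangle .$$
The formula for $\varphi_{\alpha,\beta}(T)$ shows that $\varphi\mapsto\varphi(T)$ is norm continuous. So the left side is a Borel function of $\varphi$, and $G_e$ is cut out by countably many equations $\langle\alpha_\varphi(e)\xi,\eta\rangle=\langle e\xi,\eta\rangle$ with $\xi,\eta$ from a countable dense set.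

The $\alpha_\varphi$ permute the minimal projections of $M'$. These are mutually orthogonal since $M'$ is abelian, so there are countably many. Hence $G_e$ has countable index, so it has positive Haar measure, so it is open by Steinhaus' theorem. As $G$ is connected, $G_e=G$. So $e$ is fixed, $e=1$ by Step 4, $M'=\mathbb C$, and $T$ is irreducible. So if $T$ is atomic and reducible, $M'$ has no minimal projection. Since the commutant of $W^*(T_P)$ is $PM'P$, the operator $T_P$ is irreducible iff $P$ is minimal in $M'$; this is the equivalent form. $\blacksquare$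

## 4. Finite-dimensional fibers: Möbius orbits of irreducible matrices

By Theorem 2, an atomic homogeneous operator with $W^*(T)$ of type I$_n$, $n<\infty$, should be a field of irreducible $n\times n$ matrices over an ergodic $G$-space. In Section 1 the $G$-space was $\overline{\mathbb D}$, the space of power bounded numbers. A matrix $a$ is *power bounded* if $\sup_k\|a^k\|<\infty$. By the Jordan form this means that $\sigma(a)\subset\overline{\mathbb D}$ and the unimodular eigenvalues are semisimple. For instance $\begin{pmatrix}1&1\\0&-1\end{pmatrix}$, whose square is $1$, is power bounded, and $\begin{pmatrix}1&1\\0&1\end{pmatrix}$ is not.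

**Theorem 3.** For each $n<\infty$ the unitary equivalence classes of atomic homogeneous operators with $W^*(T)$ of type I$_n$ are in bijection with the $G$-orbits of unitary equivalence classes of irreducible power bounded $n\times n$ matrices $a$. The orbit of $[a]$ corresponds to the direct integral of the matrices $\varphi(a)$ over the orbit. All these operators are reducible. For $n=1$ they are exactly $N$ and $B$. For $n=2$ they correspond exactly to the matrices $\begin{pmatrix}z&\gamma\\0&w\end{pmatrix}$, $\gamma>0$, with $\{z,w\}$ one of
$$\text{(i) } z=w=0;\quad\text{(ii) }\{0,\rho\},\ 0<\rho<1;\quad\text{(iii) }\{0,1\};\quad\text{(iv) }\{1,-1\},$$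
and distinct parameters ($\gamma$, or $(\rho,\gamma)$) give inequivalent operators. Family (i) is $\{T_\gamma\}$.

### 4.1. The space of irreducible matrices and the operators $T_\nu$

A matrix $a$ is irreducible iff finitely many words in $a,a^*$ (the empty word included) span $M_n$. This is an open condition, so the set $\mathrm{Irr}_n$ of irreducible matrices is open in $M_n(\mathbb C)$. The compact group $U(n)$ acts on it by conjugation. So $R_n=\mathrm{Irr}_n/U(n)$ is locally compact, Hausdorff and second countable, and the quotient map $q$ is open. Write $[a]=q(a)$.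

We need two measurable choices, both from the Kuratowski–Ryll-Nardzewski selection theorem. The first is a Borel section $s$ of $q$: the sets $q^{-1}(r)$ are compact, and for open $U$ the set $\{r:q^{-1}(r)\cap U\ne\emptyset\}=q(U)$ is open. The second is a Borel choice $u(a,b)\in U(n)$ with $b=u(a,b)\,a\,u(a,b)^*$ whenever $[a]=[b]$: for closed $C\subset U(n)$ the set of pairs $(a,b)$ such that $b=uau^*$ for some $u\in C$ is closed by compactness, and open subsets of $U(n)$ are countable unions of closed ones.

For a nonzero finite Borel measure $\nu$ on $R_n$ with $\|s\|\in L^\infty(\nu)$, let $T_\nu$ be multiplication by $s$ on $L^2(R_n,\nu;\mathbb C^n)$. For a $*$-polynomial $p$ write $p(r)=p(s(r),s(r)^*)$. Norms such as $\|p(r)-1\|$ depend only on the class $r$ and are continuous in $r$. For $n=1$ we have $R_1=\mathbb C$, $s(z)=z$, and $T_\nu=N_\nu$. The next lemma replaces the facts about $N_\nu$ quoted in Section 1.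

**Lemma 3.** (a) $W^*(T_\nu)'=L^\infty(\nu)\otimes1$. (b) $T_\nu\cong T_{\nu'}$ iff $\nu\sim\nu'$.

*Proof.* (a) Let $X$ commute with $T_\nu$ and $T_\nu^*$. Let $[a]\ne[b]$ in $R_n$. By Schur's lemma the commutant of $\{a\oplus b,a^*\oplus b^*\}$ is $\mathbb C\oplus\mathbb C$, so the $*$-algebra generated by $a\oplus b$ and $1$ is $M_n\oplus M_n$. Hence there is a $*$-polynomial $p$ with $p(a,a^*)=1$ and $p(b,b^*)=0$. The sets
$$E=\{r:\|p(r)-1\|<\tfrac14\},\qquad F=\{r:\|p(r)\|<\tfrac14\}$$
are open and contain $[a]$ and $[b]$ respectively. Let $Y=1_EX1_F$. As $X$ commutes with the operator of multiplication by $p(r)$, we get $p\,Y=Y\,p$, with $p$ acting on functions supported on $E$ on the left and on $F$ on the right. On $E$ the inverse of $p$ has norm at most $\frac43$, and on $F$ the norm of $p$ is at most $\frac14$. So $\|Y\|\le\frac43\cdot\frac14\|Y\|=\frac13\|Y\|$ and $Y=0$.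

Let $K,K'\subset R_n$ be disjoint compact sets. Cover $K\times K'$ by finitely many such products $E_i\times F_i$. Partition $K$ into the atoms of the finite algebra generated by the $E_i\cap K$, and $K'$ into the atoms of the one generated by the $F_i\cap K'$. If $A\times A'$ is a product of two atoms, one of its points lies in some $E_i\times F_i$; then $A\subset E_i$, $A'\subset F_i$, so $1_AX1_{A'}=0$. Summing, $1_KX1_{K'}=0$. By inner regularity $1_EX1_{E^c}=0$ for all Borel $E$, and applying this to $E^c$ as well, $X$ commutes with $1_E$. So $X$ commutes with $L^\infty(\nu)\otimes1$, hence is multiplication by a bounded measurable matrix function. For a.e. $r$ its value commutes with $s(r)$ and $s(r)^*$, so it is scalar. The converse inclusion is trivial.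

(b) If $\nu\sim\nu'$, multiplication by $(d\nu/d\nu')^{1/2}$ is a unitary $L^2(\nu;\mathbb C^n)\to L^2(\nu';\mathbb C^n)$ intertwining the operators. Otherwise, exchanging the measures if necessary, there is a Borel $E$ with $\nu(E)>0=\nu'(E)$. Suppose a unitary $V$ intertwines $T_\nu$ and $T_{\nu'}$. Let $\rho=\nu|_E+\nu'$, so that $T_\rho=T_{\nu|_E}\oplus T_{\nu'}$. The restriction of $V$ to functions on $E$, extended by $0$ on $L^2(\nu';\mathbb C^n)$, is a nonzero operator commuting with $T_\rho,T_\rho^*$ which maps functions on $E$ to functions on $E^c$. By (a) it commutes with $1_E$, a contradiction. $\square$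

### 4.2. From the operator to a measure on $R_n$

**Step 1: every atomic homogeneous $T$ with $M=W^*(T)$ of type I$_n$ is some $T_\nu$.** We first realize $T$ as a matrix-valued function. By Theorem 2, $Z=M'$ is abelian and is the center of $M=Z'$. Choose matrix units $E_{ij}\in M$, $1\le i,j\le n$, with $\sum_iE_{ii}=1$ and $E_{11}$ abelian. On $E_{11}H$ the algebra $E_{11}ME_{11}$ is abelian, so it equals $ZE_{11}$, and its commutant is $M'E_{11}=ZE_{11}$. So it is maximal abelian on a separable space, and we may take $E_{11}H=L^2(X,\mu)$, $ZE_{11}=L^\infty(X)$, with $(X,\mu)$ a standard probability space. Using the $E_{ij}$, we get $H=L^2(X,\mu;\mathbb C^n)$, $Z=L^\infty(X)\otimes1$, $M=M_n(L^\infty(X))$, and $T$ is multiplication by a bounded Borel function $x\mapsto T_x\in M_n$.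

Next, the $T_x$ are irreducible. By Kaplansky's theorem choose bounded sequences of $*$-polynomials in $T$ converging strongly to the constants $E_{ij}$. Applied to the constant functions $e_l$ they converge in $L^2$; a subsequence converges a.e. So for a.e. $x$ every $E_{ij}$ is a limit of $*$-polynomials in $T_x$, hence lies in the finite-dimensional $*$-algebra generated by $T_x$ and $1$. So $T_x\in\mathrm{Irr}_n$ a.e.

Let $r(x)=[T_x]$ and $\nu=r_*\mu$; then $\|s\|\le\|T\|$ $\nu$-a.e. Conjugating by the unitary field $u(T_x,s(r(x)))$, which changes neither $Z$ nor $M$, we may assume $T_x=s(r(x))$. The map $F\mapsto F\circ r$ is an injective normal $*$-homomorphism of $L^\infty(\nu)\otimes M_n$, so its image acts as a von Neumann algebra. The image contains $T$, so it contains $M\supset L^\infty(X)\otimes1$. Hence every $f\in L^\infty(X)$ is of the form $h\circ r$. So the isometry $h\mapsto h\circ r$ from $L^2(\nu;\mathbb C^n)$ to $L^2(\mu;\mathbb C^n)$ has dense, hence full, range. It carries $T_\nu$ to $T$.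

**Step 2: the $G$-action.** Let $S_n\subset R_n$ be the closed set of classes with spectrum in $\overline{\mathbb D}$. If $[a]\in S_n$, then $W^*(\varphi(a))=W^*(a)$, so $\varphi(a)$ is irreducible, and $\varphi(a)=\alpha(a-\beta)(1-\bar\beta a)^{-1}$ is jointly continuous in $(\varphi,a)$. As $q$ is open, $\varphi[a]=[\varphi(a)]$ is a continuous action of $G$ on $S_n$.

Suppose $\sigma(T_\nu)\subset\overline{\mathbb D}$. We claim $\nu(R_n\setminus S_n)=0$. For $\lambda\notin\overline{\mathbb D}$ the operator $(T_\nu-\lambda)^{-1}$ commutes with $L^\infty(\nu)\otimes1$, so it is multiplication by $(s(r)-\lambda)^{-1}$. So for a.e. $r$ we have $\|(s(r)-\lambda)^{-1}\|\le\|(T_\nu-\lambda)^{-1}\|$ for all $\lambda$ in a countable dense subset of $\mathbb C\setminus\overline{\mathbb D}$. If such an $s(r)$ had an eigenvalue $\lambda_0\notin\overline{\mathbb D}$, the left side would be at least $1/|\lambda-\lambda_0|$, unbounded as $\lambda\to\lambda_0$, while the right side is locally bounded. This proves the claim.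

For $\nu(E)>0$ the operator $\varphi(T_{\nu|_E})$ is multiplication by $\varphi(s(r))$. The Borel field $u(\varphi(s(r)),s(\varphi r))$ makes it unitarily equivalent to multiplication by $s(\varphi r)$, and $f\mapsto f\circ\varphi^{-1}$ then gives
$$\varphi(T_{\nu|_E})\cong T_{\varphi_*(\nu|_E)}.\tag{5}$$
This is (1) with matrices as points. By (5) and Lemma 3 the argument of Section 1 repeats: *if $\sigma(T_\nu)\subset\overline{\mathbb D}$, then $T_\nu$ is homogeneous iff $\nu$ is quasi-invariant, and in that case it is atomic iff $\nu$ is ergodic.* The first claim is (5) with $E=R_n$ and Lemma 3(b). For the second, the reducing projections are the $1_E$ by Lemma 3(a). For quasi-invariant $\nu$ we have $\varphi_*(\nu|_E)\sim\nu|_{\varphi E}$, so $T_{\nu|_E}$ is homogeneous iff $\nu|_{\varphi E}\sim\nu|_E$, that is, $\varphi E=E$ mod $\nu$, for all $\varphi$. This condition passes to $E^c$.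

**Step 3: if $T_\nu$ is homogeneous, then $s(r)$ is power bounded for $\nu$-a.e. $r$.** We use $\|\varphi(T_\nu)\|=\|T_\nu\|$. For each $\varphi$ this gives $\|\varphi(s(r))\|\le\|T_\nu\|$ a.e. Using countably many dense $\varphi$ and continuity, for a.e. $a=s(r)$ we have $\sup_{\varphi\in G}\|\varphi(a)\|\le\|T_\nu\|$. Suppose such an $a$ had a nontrivial Jordan block at $\zeta\in\mathbb T$. On a two-dimensional invariant subspace, in an orthonormal basis, $a$ would be $\begin{pmatrix}\zeta&\kappa\\0&\zeta\end{pmatrix}$ with $\kappa\ne0$. Then $\varphi(a)$ has there the off-diagonal entry $\kappa\varphi'(\zeta)$, so $\|\varphi(a)\|\ge|\kappa||\varphi'(\zeta)|$. For $\varphi=\varphi_{1,t\zeta}$,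
$$|\varphi'(\zeta)|=\frac{1-t^2}{(1-t)^2}=\frac{1+t}{1-t}\to\infty\quad(t\to1^-),$$
a contradiction. So unimodular eigenvalues are semisimple. Also $\sigma(a)\subset\overline{\mathbb D}$ a.e. by Step 2. Hence $a$ is power bounded.

### 4.3. Eigenvalues force a single orbit

An ergodic measure need not live on one orbit in general; Section 5 will show this. For matrices the eigenvalues prevent it, because $G$ can only escape to infinity by pushing almost all of $\overline{\mathbb D}$ to one boundary point.

**Lemma 4.** Suppose $\varphi_j\in G$ has no convergent subsequence in $G$. After passing to a subsequence there are $\alpha,\beta\in\mathbb T$ such that $\varphi_j(z_j)\to-\alpha\beta$ whenever $z_j\to z$ in $\overline{\mathbb D}$ and $z\ne\beta$.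

*Proof.* Let $\varphi_j=\varphi_{\alpha_j,\beta_j}$. Pass to a subsequence with $\alpha_j\to\alpha\in\mathbb T$, $\beta_j\to\beta\in\overline{\mathbb D}$. If $\beta\in\mathbb D$, then $\varphi_j\to\varphi_{\alpha,\beta}$, which is excluded. So $|\beta|=1$ and $1-\bar\beta z=\bar\beta(\beta-z)\ne0$ for $z\neq\beta$. Hence $\varphi_j(z_j)\to\alpha\frac{z-\beta}{\bar\beta(\beta-z)}=-\alpha\beta$. $\square$

**Lemma 5.** Let $Y\subset S_n$ be a $G$-invariant locally closed set such that, whenever $y_j\to y$ and $\varphi_jy_j\to y'$ in $Y$ with $\varphi_j\in G$, the sequence $(\varphi_j)$ has a subsequence convergent in $G$. Then every ergodic quasi-invariant finite measure $\nu$ on $Y$ is concentrated on one orbit.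

*Proof.* If $\varphi_j\to\varphi$ along a subsequence, then $y'=\varphi y$. So the orbit relation is closed in $Y\times Y$ ($Y$ is metrizable, so sequences suffice). The quotient map $Y\to Y/G$ is open. If $y,y'$ lie in different orbits, closedness gives neighborhoods $U\ni y$, $U'\ni y'$ such that no point of $U$ is related to a point of $U'$; their images are disjoint open sets. So $Y/G$ is Hausdorff, and it is second countable since $Y$ is. The image of $\nu$ on $Y/G$ takes only the values $0$ and $\nu(Y)$, because preimages of Borel sets are $G$-invariant. For each member $U$ of a countable base choose whichever of $U$, $U^c$ has full measure. The intersection of the chosen sets has full measure, and it has at most one point because the base separates points. So the image of $\nu$ is a point mass. $\square$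

**Step 4: if $T_\nu$ is atomic homogeneous, then $\nu$ is concentrated on one orbit.** By Step 2, $\nu$ is quasi-invariant and ergodic on $S_n$. Partition $S_n$ into the following finitely many sets: $Y_k$ ($1\le k\le n$), exactly $k$ eigenvalues, with multiplicity, in $\mathbb D$; and $Y_{0,m}$ ($1\le m\le n$), all eigenvalues in $\mathbb T$ with exactly $m$ distinct ones. They are $G$-invariant, as $\varphi$ is injective and preserves $\mathbb D$ and $\mathbb T$. They are locally closed, as "at least $k$ eigenvalues in $\mathbb D$" and "at least $m$ distinct eigenvalues" are open conditions by continuity of the roots. By ergodicity $\nu$ lives on one of them.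

*$Y_k$ with $k\ge1$.* We verify the hypothesis of Lemma 5. Let $y_j\to y$ and $\varphi_jy_j\to y'$ in $Y_k$. All of $y,y',y_j,\varphi_jy_j$ have exactly $k$ eigenvalues in $\mathbb D$. By continuity of the roots, near the eigenvalues of $y$ in $\mathbb D$ there are $k$ eigenvalues of $y_j$, and these are all the eigenvalues of $y_j$ in $\mathbb D$. So, choosing an eigenvalue $z_j\in\mathbb D$ of $y_j$ and passing to a subsequence, $z_j\to z\in\mathbb D$. In the same way $\varphi_j(z_j)$, an eigenvalue of $\varphi_jy_j$ in $\mathbb D$, converges along a subsequence to a point of $\mathbb D$. If this subsequence of $(\varphi_j)$ had no convergent subsequence, Lemma 4 with $z\ne\beta\in\mathbb T$ would give along a further subsequence $\varphi_j(z_j)\to-\alpha\beta\in\mathbb T$, a contradiction.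

*$Y_{0,m}$ with $m\ge3$.* Let $y_j\to y$ and $\varphi_jy_j\to y'$ in $Y_{0,m}$. Near each of the $m$ distinct eigenvalues of $y$ there is an eigenvalue of $y_j$, and as $y_j$ has exactly $m$ distinct ones, exactly one distinct eigenvalue lies near each. So three distinct eigenvalues of $y_j$ can be chosen that converge, along a subsequence, to three distinct eigenvalues of $y$; and their images under $\varphi_j$ converge, along a further subsequence, to three distinct eigenvalues of $y'$. If that subsequence of $(\varphi_j)$ had no convergent subsequence, Lemma 4 would apply to at least two of the three, those with limit $\ne\beta$, and their images would converge to the same point $-\alpha\beta$, a contradiction. So Lemma 5 applies.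

*$Y_{0,1}$.* By Step 3 a.e. $a$ is power bounded, so $a=\zeta1$ with $\zeta\in\mathbb T$. Irreducibility gives $n=1$, and then $Y_{0,1}=\mathbb T$ is one orbit.

*$Y_{0,2}$.* Here two boundary points do not control $\varphi$, and we argue with an invariant. By Step 3 a.e. $a$ is $\zeta e+\eta(1-e)$ with $\zeta\ne\eta$ in $\mathbb T$ and $e\neq 0,1$ an idempotent. Let $f$ be the projection onto the range of $e$ and $f'$ the projection onto $\ker e$. A unitary $V$ commuting with $f,f'$ preserves the range and the kernel of $e$, so $VeV^*=e$; then $V$ commutes with $a$ and is scalar. So the pair $f,f'$ is irreducible. Let $v\neq 0$ be an eigenvector of $ff'f$ in the range of $f$. The span of $v$ and $f'v$ is invariant under $f$ and $f'$, since $ff'v=ff'fv\in\mathbb Cv$. So $n\le2$, and $n=2$ because there are two eigenvalues. In an orthonormal basis $a=\begin{pmatrix}\zeta&\gamma\\0&\eta\end{pmatrix}$ with $\gamma>0$ ($\gamma=0$ would be reducible). The off-diagonal entry of $\varphi(a)$ is $\gamma\frac{\varphi(\zeta)-\varphi(\eta)}{\zeta-\eta}$. So $\gamma/|\zeta-\eta|$ is a $G$-invariant function of the class. It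 is continuous, since $\gamma^2=\operatorname{tr}a^*a-|\zeta|^2-|\eta|^2$. By ergodicity it is a.e. constant. The group $G$ is transitive on pairs of distinct points of $\mathbb T$: rotate the first to $1$; the elements fixing $1$ contain, in the half plane model with $1$ at infinity, all real translations. And $(\{\zeta,\eta\},\gamma)$ determines the class, since by Schur's triangularization the eigenvalues can be placed in either order, and $\gamma\geq 0$ is determined by the trace formula. So $\nu$ lives on one orbit.

### 4.4. The bijection

**Step 5: from operators to orbits.** Every orbit $O=G[a]$ in $S_n$ is Borel: it is the image of the $\sigma$-compact group $G$ under a continuous map, hence a countable union of compact sets. By Lemma 1 it carries exactly one quasi-invariant class $[\nu_O]$, and $\nu_O$ is ergodic. So by Steps 1–4 an atomic homogeneous operator with $W^*(T)$ of type I$_n$ is unitarily equivalent to $T_{\nu_O}$ for an orbit $O$ containing the class of a power bounded irreducible matrix. By Lemma 3(b), different orbits give inequivalent operators, because their measures live on disjoint sets.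

**Step 6: from orbits to operators.** Let $a\in\mathrm{Irr}_n$ be power bounded and $O=G[a]$. By the Jordan form $a$ is similar to a direct sum of a diagonal unitary block and a block of spectral radius $<1$; the latter is similar to a strict contraction (shrink the off-diagonal entries of the Jordan form). So $a=xkx^{-1}$ with $\|k\|\le1$. By von Neumann's inequality, with $C=\|x\|\|x^{-1}\|$,
$$\|f(a)\|\le C\sup_{\mathbb D}|f|\qquad\text{for }f\text{ holomorphic near }\overline{\mathbb D}.\tag{6}$$
Taking $f=\varphi^k$ shows that every $\varphi(a)$ is power bounded, so power boundedness is a property of orbits. Taking $f=\varphi$ shows $\|s\|\le C$ on $O$, so $T_{\nu_O}$ is bounded. For $|\lambda|>1$, taking $f=(\varphi-\lambda)^{-1}$ gives $\|(\varphi(a)-\lambda)^{-1}\|\le C/(|\lambda|-1)$, so $\|(s(r)-\lambda)^{-1}\|\leq C/(|\lambda|-1)$ on $O$ and $\sigma(T_{\nu_O})\subset\overline{\mathbb D}$. By Lemma 1 and Step 2, $T_{\nu_O}$ is homogeneous and atomic. By Lemma 3(a), $W^*(T_{\nu_O})=(L^\infty(\nu_O)\otimes1)'=M_n(L^\infty(\nu_O))$ is of type I$_n$. So the correspondence is a bijection, and $T_{\nu_O}$ is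 the direct integral of the matrices $\varphi(a)$ over the orbit.

**Step 7: reducibility.** If $T_{\nu_O}$ were irreducible, $L^\infty(\nu_O)$ would be $\mathbb C$ and $\nu_O$ a point mass, at a point fixed by $G$ by quasi-invariance. The spectrum of that class would be a finite nonempty $G$-invariant subset of $\overline{\mathbb D}$. This is impossible, since the orbits $\mathbb D$ and $\mathbb T$ are infinite.

**Step 8: $n=1$.** The power bounded scalars form $\overline{\mathbb D}$, with orbits $\mathbb D$, giving $N$, and $\mathbb T$, giving $B$.

**Step 9: $n=2$.** We list the orbits. By Schur's triangularization, with the eigenvalues in any chosen order and a phase removed, every $2\times2$ matrix is unitarily equivalent to $\begin{pmatrix}z&\gamma\\0&w\end{pmatrix}$ with $\gamma\ge0$, and $\gamma^2=\operatorname{tr}a^*a-|z|^2-|w|^2$. So $(\{z,w\},\gamma)$ is a complete unitary invariant. A reducible $2\times2$ matrix is unitarily diagonalizable, so it has $\gamma=0$. Hence $a$ is irreducible iff $\gamma>0$. For $\gamma>0$, power boundedness means $z,w\in\overline{\mathbb D}$ and not $z=w\in\mathbb T$. The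 map $\varphi$ transforms $\gamma$ into $\gamma|\varphi(z)-\varphi(w)|/|z-w|$ if $z\ne w$, and into $\gamma|\varphi'(z)|$ if $z=w$.

The group $G$ moves $\{z,w\}$ to exactly one normal form: $\{0,0\}$ if $z=w\in\mathbb D$; $\{0,\rho\}$, with $\rho\in(0,1)$ the pseudohyperbolic distance, if $z\ne w$ in $\mathbb D$; $\{0,1\}$ if one point is in $\mathbb D$ and one in $\mathbb T$; $\{1,-1\}$ if both are in $\mathbb T$. An element preserving the normalized pair preserves $\gamma$: for $z\ne w$ because $|\varphi(z)-\varphi(w)|=|z-w|$, and for $z=w=0$ because $\varphi$ is a rotation. So the parameters $\gamma$, respectively $(\rho,\gamma)$, label the orbits without repetition. This is the stated list.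

In case (i) the class of $\varphi(a)$ is $(\{w,w\},\gamma(1-|w|^2))$ with $w=\varphi(0)$, since $|\varphi'(0)|=1-|\varphi(0)|^2$. So the orbit is parametrized by $w\in\mathbb D$. By Lemma 1 the class $[\nu_O]$ corresponds to area measure. Conjugating by the field of unitaries $u(\cdot,\cdot)$ turns $T_{\nu_O}$ into multiplication by $m_\gamma(w)$, that is, into $T_\gamma$. $\blacksquare$

## 5. Infinite-dimensional fibers and an irrational flow

Where does the argument of Section 4 stop for $n=\infty$? In Step 4 it was the eigenvalues that kept $G$ from escaping to infinity, or supplied a separating invariant, and an operator on an infinite-dimensional space need not have eigenvalues. The following theorem shows that the conclusion itself fails.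

**Theorem 4.** There is an atomic homogeneous contraction $T$ such that the action of $G$ on the projections of $W^*(T)'$ is not isomorphic to the action on the measure algebra of $G/H$ for any closed subgroup $H\le G$.

Here $G$ acts on the projections through $\beta_\varphi$, and the measure algebra of $G/H$ is taken for its unique quasi-invariant class (Lemma 1).

### 5.1. Contractions described by functions

For a contraction $T$ put $D_T=(1-T^*T)^{1/2}$ and let $\mathfrak D_T$ be the closure of its range. $T$ is *completely nonunitary* (c.n.u.) if it has no nonzero reducing subspace on which it is unitary. The *characteristic function* is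
$$\Theta_T(\lambda)=\big[-T+\lambda D_{T^*}(1-\lambda T^*)^{-1}D_T\big]\big|_{\mathfrak D_T}:\mathfrak D_T\to\mathfrak D_{T^*},\qquad\lambda\in\mathbb D.$$
Two functions $\Theta_1,\Theta_2$ *coincide* if $\tau_*\Theta_1(\lambda)=\Theta_2(\lambda)\tau$ for fixed unitaries $\tau,\tau_*$ and all $\lambda$. For the scalar $T=b\in\mathbb D$ on $\mathbb C$, the formula gives $\Theta_T(\lambda)=-b+\lambda\frac{1-|b|^2}{1-\bar b\lambda}=\frac{\lambda-b}{1-\bar b\lambda}$. For $\varphi\in G$, both the characteristic function of $\varphi(b)$ and $\Theta_T\circ\varphi^{-1}$ are automorphisms vanishing at $\varphi(b)$, so they agree up to a unimodular constant.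

We use the following facts from Sz.-Nagy–Foiaş, *Harmonic Analysis of Operators on Hilbert Space*, Ch. VI. Every purely contractive analytic $\Theta$ on $\mathbb D$ (operator valued, $\|\Theta(\lambda)\|\le1$, $\|\Theta(0)f\|<\|f\|$ for $f\ne0$) coincides with the characteristic function of a c.n.u. contraction, the model operator $T(\Theta)$. Two c.n.u. contractions are unitarily equivalent iff their characteristic functions coincide. $T(\Theta_1\oplus\Theta_2)=T(\Theta_1)\oplus T(\Theta_2)$. The characteristic function of $\varphi(T)$ coincides with $\Theta_T\circ\varphi^{-1}$.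

So a point may now be a scalar function $\theta$ on $\mathbb D$, up to a unimodular constant, with $G$ acting by $\theta\mapsto\theta\circ\varphi^{-1}$. We look for a $G$-space of such functions with an ergodic measure that charges no orbit. The idea is to choose functions that are almost periodic along a one-parameter subgroup, so that this subgroup moves them as an irrational flow on a torus.

### 5.2. The $G$-space

Identify $\mathbb D$ with the upper half plane $\mathbb H$ by a fixed Cayley map; then $G$ acts on $\mathbb H$ and on $\partial\mathbb H=\mathbb R\cup\{\infty\}$. We use the same letter for a function on $\mathbb H$ and the corresponding one on $\mathbb D$. Let $A=\{a_t:w\mapsto e^tw\}\le G$, and let $Y=\mathbb T^2$ with Haar measure. For $y=(\alpha,\beta)\in Y$ put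
$$\theta_y(w)=\tfrac12+\tfrac18\big(\alpha w^{i}+\beta w^{i\sqrt2}\big),\qquad w^{i\kappa}=e^{i\kappa\log w},\quad0<\arg w<\pi .$$
Since $|w^{i\kappa}|=e^{-\kappa\arg w}\le1$ for $\kappa>0$, we have $\frac14\le|\theta_y|\le\frac34$. Since $(e^{-t}w)^{i\kappa}=e^{-i\kappa t}w^{i\kappa}$,
$$\theta_y\circ a_t^{-1}=\theta_{a_ty},\qquad a_t(\alpha,\beta)=(e^{-it}\alpha,e^{-i\sqrt2t}\beta).\tag{7}$$
This flow on $Y$ is ergodic: if $F\in L^\infty(Y)$ is invariant under each $a_t$ mod null, its Fourier coefficients satisfy $\widehat F(k,l)(e^{-i(k+\sqrt2l)t}-1)=0$ for all $t$, so $\widehat F(k,l)=0$ for $(k,l)\ne(0,0)$. Every orbit $Ay$ is a countable union of smooth arcs, hence a null set.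

Now we induce this $A$-space to $G$. We need a section $\varsigma:G/A\to G$. Let $K$ be the stabilizer of $i$; it acts simply transitively on $\partial\mathbb H$ (rotations acting on $\mathbb T$). For $g\in G$ let $k_g\in K$ satisfy $k_g(\infty)=g(\infty)$. Then $k_g^{-1}g$ fixes $\infty$, so it has the form $w\mapsto e^tw+b$, that is, $k_g^{-1}g=n_ba_t$ with $n_b(w)=w+b$. Put $\varsigma(gA)=k_gn_b=ga_t^{-1}$. Replacing $g$ by $ga_s$ changes neither $k_g$ nor $b$, so $\varsigma$ is well defined; it is continuous, and $\varsigma(p)A=p$. Put
$$a(g,p)=\varsigma(gp)^{-1}g\,\varsigma(p)\in A,\qquad X=G/A\times Y,\qquad g(p,y)=(gp,a(g,p)y).$$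
From the definition, $a(gh,p)=a(g,hp)a(h,p)$, so this is an action of $G$ on $X$, and it is continuous. Let $\rho$ be the image of $m$ on $G/A$ and $\mu=\rho\times\text{Haar}$. It is quasi-invariant: $(p,y)\mapsto(p,a(g,p)y)$ rotates each fiber and preserves $\mu$, and $p\mapsto gp$ preserves the class of $\rho$.

Put $\theta_{(p,y)}=\theta_y\circ\varsigma(p)^{-1}$. From $g\varsigma(p)=\varsigma(gp)a(g,p)$ and (7), with $x=(p,y)$ and $a=a(g,p)$,
$$\theta_{gx}=\theta_{ay}\circ\varsigma(gp)^{-1}=\theta_y\circ(\varsigma(gp)a)^{-1}=\theta_y\circ(g\varsigma(p))^{-1}=\theta_x\circ g^{-1}.\tag{8}$$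

**Step 1: $\mu$ is ergodic.** We pull back to $G\times Y$, where invariance is easy to use. Let $\pi(g,y)=(gA,\varsigma(gA)^{-1}g\,y)$. The map $(g,y)\mapsto(g,\varsigma(gA)^{-1}g\,y)$ rotates fibers, so it preserves $m\times\text{Haar}$; hence the image of $m\times\text{Haar}$ under $\pi$ is $\mu$. Moreover
$$h\pi(g,y)=(hgA,\varsigma(hgA)^{-1}h\varsigma(gA)\varsigma(gA)^{-1}g\,y)=\pi(hg,y),\qquad\pi(ga,y)=\pi(g,ay)\ (a\in A).$$
Let $E\subset X$ be Borel with $hE=E$ mod null for every $h$, and let $F=1_E\circ\pi$. For each $h$, $F(hg,y)=1_E(h\pi(g,y))=F(g,y)$ for a.e. $(g,y)$. By Fubini, for a.e. $y$ there is a $g$ such that $F(hg,y)=F(g,y)$ for a.e. $h$. As right translations preserve null sets, $F(\cdot,y)$ is a.e. equal to a constant $F_0(y)=\int F(g,y)\,dm(g)$. For $a\in A$ the identity $F(ga,y)=F(g,ay)$ gives $F_0(y)=F_0(ay)$ for a.e. $y$. By ergodicity of the flow $F_0$ is a.e. constant. So $F$ is a.e. constant, and so is $1_E$.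

**Step 2: orbits are null.** Let $(p_0,y_0)\in X$. The elements carrying $p_0$ to $p$ are $g=\varsigma(p)a\varsigma(p_0)^{-1}$, $a\in A$, and for these $a(g,p_0)=a$. So the orbit of $(p_0,y_0)$ is $G/A\times Ay_0$, and $Ay_0$ is null.

**Step 3: the functions $\theta_x$ separate points.** We show: if $\theta_x=c\,\theta_{x'}$ with $|c|=1$, then $x=x'$. Let $x=(p,y)$, $x'=(p',y')$ and $h=\varsigma(p')^{-1}\varsigma(p)$. Then $\theta_y=c\,\theta_{y'}\circ h$. The function $\theta_y$ extends continuously to $\mathbb R\setminus\{0\}$. It has no limit at $0$ or $\infty$: along $w=ie^\tau$ it is $\frac12+c_1e^{i\tau}+c_2e^{i\sqrt2\tau}$ with $c_1,c_2\ne0$. If this had a limit $L$ as $\tau\to\pm\infty$, multiplying it by $e^{-i\tau}$ and averaging over $[0,R]$, $R\to\pm\infty$, would give $c_1$ on one hand and $0$ on the other. So $\{0,\infty\}$ is the set of boundary points where $\theta_y$ does not extend; the same holds for $\theta_{y'}$, and therefore $h$ preserves $\{0,\infty\}$.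

If $h$ exchanges $0$ and $\infty$, then $h(w)=-r/w$ with $r>0$. Here $\log(-r/w)=\log r+i\pi-\log w$, so $h(w)^{i\kappa}=r^{i\kappa}e^{-\kappa\pi}w^{-i\kappa}$. Then $\theta_{y'}\circ h$ is a combination of $1,w^{-i},w^{-i\sqrt2}$ with nonzero coefficients. It cannot equal $\bar c\,\theta_y$, a combination of $1,w^i,w^{i\sqrt2}$ with nonzero coefficients, since the functions $w^{i\kappa}$ with distinct $\kappa$ are linearly independent. So $h$ fixes $0$ and $\infty$, $h\in A$, and $p=\varsigma(p)A=\varsigma(p')hA=p'$. Then $\varsigma(p)=\varsigma(p')$ and $\theta_y=c\,\theta_{y'}$. Comparing coefficients, $c=1$ and $y=y'$.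

**Step 4: generating $L^\infty(X)$.** Let $\lambda,\lambda'$ run over a countable dense subset of $\mathbb D$. The functions $x\mapsto\theta_x(\lambda)\overline{\theta_x(\lambda')}$ separate points of $X$. For if they agree at $x$ and $x'$, they agree for all $\lambda,\lambda'\in\mathbb D$ by continuity. Fixing $\lambda'$ and dividing by $\overline{\theta_x(\lambda')}\ne0$ gives $\theta_x=c\,\theta_{x'}$. Taking $\lambda=\lambda'$ gives $|\theta_x(\lambda')|=|\theta_{x'}(\lambda')|$, so $|c|=1$, and Step 3 gives $x=x'$. A countable family of Borel functions separating the points of a standard Borel space generates its Borel structure. So these functions generate $L^\infty(X)$ as a von Neumann algebra.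

### 5.3. The operator and its commutant

For Borel $E\subset X$ of positive measure let $\Theta_E(\lambda)$ be multiplication by $x\mapsto\theta_x(\lambda)$ on $L^2(E)$, and let $\Theta=\Theta_X$. These functions are analytic and, as $|\theta_x|\le\frac34$, purely contractive. Let $T=T(\Theta)$ and $M=W^*(T)$.

**Step 5: homogeneity.** Let $C_\varphi:L^2(E)\to L^2(\varphi E)$ be the unitary $(C_\varphi f)(x)=f(\varphi^{-1}x)\big(\tfrac{d\varphi_*\mu}{d\mu}(x)\big)^{1/2}$. It carries multiplication by $\theta_x(\varphi^{-1}(\lambda))$ to multiplication by $\theta_{\varphi^{-1}x}(\varphi^{-1}(\lambda))$, which is $\theta_x(\lambda)$ by (8). So $C_\varphi\,\Theta_E(\varphi^{-1}(\lambda))\,C_\varphi^{-1}=\Theta_{\varphi E}(\lambda)$. The left side coincides with the characteristic function of $\varphi(T(\Theta_E))$, hence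
$$\varphi(T(\Theta_E))\cong T(\Theta_{\varphi E}).\tag{9}$$
With $E=X$, and since the contraction $T$ has spectrum in $\overline{\mathbb D}$, $T$ is homogeneous.

**Lemma 6.** If unitaries $t,t':L^2(E)\to L^2(F)$ satisfy $t'\Theta_E(\lambda)=\Theta_F(\lambda)t$ for all $\lambda$, then $E=F$ mod null and $t=t'\in L^\infty(E)$.

*Proof.* Extend $t,t'$ by $0$ to $L^2(X)$. Then $t'\Theta(\lambda)=\Theta(\lambda)t$, $t^*t=t'^*t'=1_E$ and $tt^*=t't'^*=1_F$. So
$$t'\Theta(\lambda)\Theta(\lambda')^*t'^*=\Theta(\lambda)tt^*\Theta(\lambda')^*=\Theta(\lambda)\Theta(\lambda')^*1_F.$$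
Multiply on the right by $t'$ and use $t'^*t'=1_E$, $t'1_E=t'=1_Ft'$: $t'$ commutes with all $\Theta(\lambda)\Theta(\lambda')^*$. This family is closed under adjoints and generates $L^\infty(X)$ by Step 4. So $t'$ commutes with $L^\infty(X)$, hence $t'\in L^\infty(X)$ and $1_E=t'^*t'=t't'^*=1_F$. Finally $\Theta(\lambda)t'=t'\Theta(\lambda)=\Theta(\lambda)t$, and $\Theta(\lambda)$ is injective because $|\theta_x|\ge\frac14$. So $t=t'$. $\square$

**Step 6: $M'$ is abelian.** We embed the unitary group of $M'$ in an abelian group. Fix unitaries $\tau:\mathfrak D_T\to L^2(X)$, $\tau_*:\mathfrak D_{T^*}\to L^2(X)$ with $\tau_*\Theta_T(\lambda)=\Theta(\lambda)\tau$. A unitary $V\in M'$ commutes with $T,T^*,D_T,D_{T^*}$, so it restricts to unitaries of $\mathfrak D_T$ and $\mathfrak D_{T^*}$ intertwining $\Theta_T$ with itself. For $t=\tau V\tau^{-1}$ and $t'=\tau_*V\tau_*^{-1}$ this says $t'\Theta(\lambda)=\Theta(\lambda)t$. By Lemma 6, $t=t'\in L^\infty(X)$. So $V\mapsto t$ is a homomorphism into the unitary group of $L^\infty(X)$.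

It is injective. The space $H$ of $T$ is the closed span of $T^kD_{T^*}H$ and $T^{*k}D_TH$, $k\ge0$: a vector $h$ orthogonal to all of these satisfies $D_{T^*}T^{*k}h=0=D_TT^kh$ for all $k$, so $\|T^kh\|=\|h\|=\|T^{*k}h\|$ for all $k$, and such vectors form the unitary part of $T$, which is $0$. If $t=t'=1$, then $V$ is the identity on both defect spaces and commutes with $T$ and $T^*$, so $V=1$. Hence the unitary group of $M'$ is abelian, and so is $M'$, which is spanned by its unitaries.

**Step 7: the projections of $M'$ are the Borel sets of $X$.** Since $M'$ is abelian, Lemma 2 gives for projections $P,Q\in M'$: $T_P\cong T_Q$ iff $P=Q$. For $E$ and $E^c$ of positive measure the decomposition $T(\Theta)=T(\Theta_E)\oplus T(\Theta_{E^c})$ yields a projection $P_E\in M'$ with $T_{P_E}\cong T(\Theta_E)$, and it is the only one. Put $P_E=0$ for $E$ null and $P_E=1$ for $E$ conull.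

*Additivity.* Let $E,F$ be disjoint, of positive measure. Then $T_{P_{E\cup F}}\cong T(\Theta_E)\oplus T(\Theta_F)$, so $P_{E\cup F}$ is a sum of two orthogonal projections of $M'$ whose restrictions of $T$ are equivalent to $T(\Theta_E)$ and $T(\Theta_F)$. By uniqueness these are $P_E$ and $P_F$. So $P_{E\cup F}=P_E+P_F$ with orthogonal summands; this is trivial if one of the sets is null. For arbitrary $E,F$ the projections $P_{E\cap F},P_{E\setminus F},P_{F\setminus E}$ are then mutually orthogonal, and $P_EP_F=P_{E\cap F}$. So $E\mapsto P_E$ is a homomorphism of Boolean algebras.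

*Injectivity.* If $P_E=P_F\ne0$, then $T(\Theta_E)\cong T(\Theta_F)$, so $\Theta_E$ and $\Theta_F$ coincide, and $E=F$ mod null by Lemma 6. If $P_E=0$, then $E$ is null, since otherwise $T(\Theta_E)$ acts on a nonzero space.

*Surjectivity.* Let $P\ne0$ be a projection of $M'$ and $V=1-2P$. Its image $t$ satisfies $t^2=1$, so $t=1-2\cdot1_E$ for some Borel $E$, and $E$ is not null since $V\ne1$. We have $D_{T_P}=D_T|_{PH}$, so $\mathfrak D_{T_P}=P\mathfrak D_T$, $\mathfrak D_{T_P^*}=P\mathfrak D_{T^*}$, and $\Theta_{T_P}$ is the restriction of $\Theta_T$. Since $t=t'$, both $\tau$ and $\tau_*$ carry $P$ to $1_E$. So $\Theta_{T_P}$ coincides with $\Theta_E$. As a part of a c.n.u. contraction, $T_P$ is c.n.u. Hence $T_P\cong T(\Theta_E)$, and $P=P_E$.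

So $E\mapsto P_E$ is an isomorphism from the measure algebra of $X$ onto the projections of $M'$. By Lemma 2 and (9), $T_{\beta_\varphi(P_E)}\cong\varphi(T_{P_E})\cong T(\Theta_{\varphi E})$, hence
$$\beta_\varphi(P_E)=P_{\varphi E}.\tag{10}$$

**Step 8: $T$ is atomic.** By (10), a projection $P_E$ fixed by all $\beta_\varphi$ has $\varphi E=E$ mod null for all $\varphi$. So $P_E\in\{0,1\}$ by Step 1. As $M'$ is abelian, Theorem 2 shows that $T$ is atomic.

**Step 9: not the action on $G/H$.** Suppose the action were isomorphic to that on the measure algebra of $G/H$. An isomorphism of measure algebras of standard spaces is induced by a point map: there is a Borel map $\Phi:X\to G/H$, injective on a conull Borel set $X_1$, such that the isomorphism is $F\mapsto\Phi^{-1}(F)$. By equivariance, $\Phi^{-1}(gF)=g\Phi^{-1}(F)$ mod null for each $g$ and each $F$. Taking $F$ from a countable family generating the Borel sets, we get $\Phi(gx)=g\Phi(x)$ for a.e. $x$, for each $g$. By Fubini there is a conull set $X_2$ such that for $x\in X_2$ we have, for a.e. $g$, $gx\in X_1$ and $\Phi(gx)=g\Phi(x)$.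

Let $x,x'\in X_2$ and choose $h\in G$ with $\Phi(x')=h\Phi(x)$. Right translation by $h$ preserves null sets, so for a.e. $g$
$$\Phi(ghx)=gh\Phi(x)=g\Phi(x')=\Phi(gx'),\qquad ghx,\ gx'\in X_1 .$$
By injectivity $ghx=gx'$ for some $g$, so $x'=hx$. Hence the conull set $X_2$ lies in a single orbit, which contradicts Step 2. $\blacksquare$

The algebra $W^*(T)$ of this operator is of type I$_\infty$. Indeed, suppose it were of type I$_n$ with $n<\infty$. By Theorem 3 we could take $T=T_{\nu_O}$ for an orbit $O$, with projections $1_E$ and, by (5) and Lemma 2, $\beta_\varphi(1_E)=1_{\varphi E}$. The orbit map gives a continuous injection of $G/H$ onto $O$, where $H$ is the closed stabilizer of a point of $O$. By the Lusin–Souslin theorem it is a Borel isomorphism, and it is equivariant. So the action would be the one on the measure algebra of $G/H$, which Theorem 4 excludes.
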